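# Hexagon summands of smooth Fano polytopes with almost $3d$ vertices

## 1. Three vertices per dimension, and the guess $\dim Q\le 2k$

We study a class of $d$-dimensional lattice polytopes whose largest members have $3d$ vertices and are built from hexagons: a hexagon uses two dimensions and six vertices, three vertices per dimension. Suppose that $k$ vertices are missing, so that there are $3d-k$. A first guess is that each missing vertex spoils at most one hexagon. Then the polytope should consist of hexagons, apart from a piece $Q$ with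
$$\dim Q\le 2k .$$
Let us make this precise and test it.

**Definition (smooth Fano polytope).** A smooth Fano $d$-polytope is a lattice polytope $P\subset\mathbb R^d$ (with respect to $\mathbb Z^d$) that contains the origin in its interior, is simplicial, and is such that the vertices of every facet form a lattice basis of $\mathbb Z^d$. Polytopes are considered up to unimodular equivalence, written $\cong$.

**Definition (direct sum).** If $Q\subset\mathbb R^{d_1}$ and $R\subset\mathbb R^{d_2}$ contain the origin in their interiors, then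
$$Q\oplus R=\operatorname{conv}\big((Q\times\{0\})\cup(\{0\}\times R)\big)\subset\mathbb R^{d_1+d_2}.$$
We write $R^{\,l}$ or $R^{\oplus l}$ for the $l$-fold sum. If $Q$ is a point, then $Q\oplus R=R$. For example, $[-1,1]\oplus[-1,1]=\operatorname{conv}(\pm e_1,\pm e_2)$.

We use the following textbook facts. The facets of $Q\oplus R$ are the sets $\operatorname{conv}(F\cup G)$ with $F$ a facet of $Q$ and $G$ a facet of $R$. Hence a direct sum of smooth Fano polytopes is smooth Fano, and dimension, number of vertices $n$, and the defect $k=3d-n$ all add up. For a polytope with the origin in its interior, the cones over the facets cover $\mathbb R^d$. Every face of codimension $2$ (a ridge) lies in exactly two facets, whose cones lie on opposite sides of it. Any two facets are joined by a chain of facets in which consecutive ones share a ridge.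

The two polygons that matter are
$$P_6=\operatorname{conv}(\pm e_1,\pm e_2,\pm(e_1-e_2)),\qquad P_5=\operatorname{conv}(\pm e_1,\pm e_2,e_1+e_2).$$
Consecutive vertices have determinant $\pm1$ in both, so both are smooth Fano. Their defects are $k=0$ and $k=1$.

**Dimension 1.** The only polytope is $[-1,1]$, with $n=2$ and $k=1$. The guess allows $\dim Q\le 2$. It holds with $Q=[-1,1]$.

**Dimension 2.** For $k\ge1$ the guess holds with $Q=P$. So it says: $n\le 6$, and $n=6$ only for $P_6$. By hand: let $\sigma$ be the sum of all vertices and choose an edge whose cone contains $\sigma$. After a change of basis this edge is $\{e_1,e_2\}$. Every other vertex has coordinate sum (call it the level) at most $0$, because the levels are integers and equal $1$ only on the chosen edge. A vertex of level $0$ is $(-\alpha,\alpha)$ or $(\alpha,-\alpha)$ with $\alpha>0$, and $\alpha=1$ since vertices are primitive. So at most two vertices have level $0$. The level of $\sigma$ is nonnegative and equals $2$ minus the sum of the absolute values of the negative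 levels. So at most two vertices have negative level, and $n\le 2+2+2=6$.

If $n=6$, then $e_2-e_1$ and $e_1-e_2$ are vertices, and there are two vertices of level exactly $-1$. The vertex $\ne e_1$ adjacent to $e_2$ is $(-1,\beta)$. The linear form with value $1$ on $e_2$ and on $(-1,\beta)$ is $(\beta-1,1)$, with value $2-\beta$ on $e_2-e_1$. So $\beta\ge1$, and $\beta\le 1$ because the level is at most $0$. Hence $\{e_2,e_2-e_1\}$ is an edge, with form $(0,1)$, and a vertex of level $-1$, which is not on this edge, has second coordinate $\le 0$. By symmetry its first coordinate is $\le0$. So it is $-e_1$ or $-e_2$, and $P=P_6$.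

**Sums of pentagons.** The polytope $P_5^{\,r}$ has $d=2r$ and $k=r$. It is not of the form $Q\oplus P_6$. Otherwise six vertices $\pm a,\pm b,\pm(a-b)$ would exist, and $a-b$ being a vertex forces $a$ and $b$ into the same copy of $P_5$, which has only five vertices. So $\dim Q=2k$ does occur, which makes the guess attractive.

## 2. The polytope $B_3$ and the bound $3k$

The guess fails in dimension $3$. Put
$$B_3=\operatorname{conv}\big((P_6\times 0)\cup\{e_3,\;e_1-e_3\}\big)\subset\mathbb R^3 .$$
It has $8=3\cdot3-1$ vertices, so $k=1$. If it were $Q\oplus P_6^{\,l}$ with $\dim Q\le2$, then $l=1$ and $\dim Q=1$. We shall see that this is impossible. To check smoothness here and again later, we isolate a criterion.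

**Criterion (K).** Let $W$ be a finite set in a lattice $L$, and let $\mathcal B$ be a family of subsets of $W$ such that each $B\in\mathcal B$ is a basis of $L$; the form $u_B$ equal to $1$ on $B$ is $\le0$ on $W\setminus B$; the cones over the $B\in\mathcal B$ cover $L\otimes\mathbb R$; and every $w\in W$ lies in some $B$. Then $\operatorname{conv}W$ is a smooth Fano polytope with vertex set $W$ and facets $\operatorname{conv}B$, $B\in\mathcal B$.

*Proof.* If $\ell\ne0$ is a linear form, take $x$ with $\ell(x)>0$. As $x\in\operatorname{cone}B$ for some $B$, $\ell$ is positive somewhere on $W$. So $0$ is an interior point. Since $u_B\le1$ on $W$ with equality exactly on $B$, each $\operatorname{conv}B$ is a facet and a simplex. Let $G$ be any facet and $x$ a point in its relative interior. Then $x\in\operatorname{cone}B$ for some $B$, and $x/u_B(x)\in\operatorname{conv}B$ lies on the boundary. A ray from the interior point $0$ meets the boundary once, so $x\in\operatorname{conv}B$. A relative interior point of $G$ lies in no other facet, so $G=\operatorname{conv}B$.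 Finally each $w\in W$ is a vertex of some facet $\operatorname{conv}B$. $\square$

For $B_3$ take the twelve sets $\{e_3\}\cup f$ and $\{e_1-e_3\}\cup f$, with $f$ an edge of $P_6$. They are lattice bases. Let $u_f$ be the form on the plane equal to $1$ on $f$. The form belonging to either set takes on the other one of the two points $e_3,e_1-e_3$ the value $u_f(e_1)-1\le0$, and on the vertices of $P_6$ outside $f$ a value $\le0$. The cones of the first kind cover the upper half space and those of the second kind the lower one, since $(w,-h)=h(e_1-e_3)+(w-he_1,0)$ and the cones over the edges $f$ cover the plane. So $B_3$ is smooth Fano.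

**Theorem 2.** For all $k,l\ge0$ with $k+l>0$, the polytope $B_3^{\oplus k}\oplus P_6^{\,l}$, which has $d=3k+2l$ and $3d-k$ vertices, admits no decomposition $Q\oplus P_6^{\,l'}$ with $\dim Q<3k$.

*Proof.* Let $V$ be the vertex set, and suppose $B_3^{\oplus k}\oplus P_6^{\,l}\cong Q\oplus P_6^{\,l'}$. Each of the $l'$ summands $P_6$ on the right gives a set $H=\{\pm a,\pm b,\pm(a-b)\}\subset V$. Since $-e_3$ and $e_3-e_1$ are not vertices of $B_3$, any vertex whose negative is a vertex lies in the planar hexagon of one of the given factors. So $a$, $b$, $a-b$ lie in such hexagons. As $a-b\in V$ and each vertex lies in one factor, $a$ and $b$ lie in the same factor, and $H$ is its hexagon. Suppose this factor were a $B_3$. Then $e_3$ and $e_1-e_3$, which are not in $H$, would lie in a linear complement $U$ of $\operatorname{span}H$. Then $e_1\in U\cap\operatorname{span}H=0$, which is impossible. So the $l'$ summands use $l'$ different factors $P_6$. Hence $l'\le l$ and $\dim Q=d-2l'\ge3k$. $\square$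

So $2k$ is too small, and no bound below $3k$ can hold for any $k$. The corrected statement is the conjecture in the slides "Structure and Classifications of Lattice Polytopes": *if $P$ is a smooth Fano $d$-polytope with $3d-k$ vertices, $k$ a nonnegative integer with $k<d/3$, then $P=Q\oplus P_6^{\,l}$ for some polytope $Q$ with $\dim Q\le3k$ and appropriate $l\ge0$, where $Q$ may be $0$-dimensional, meaning $P=P_6^{\,l}$.* It is true, and the hypothesis $k<d/3$ can be dropped.

**Theorem 1.** Let $P$ be a smooth Fano $d$-polytope with $3d-k$ vertices, $k\in\mathbb Z$. Then $P\cong Q\oplus P_6^{\,l}$ for some $l\ge0$ and some $Q$, a smooth Fano polytope or a point, with $\dim Q\le3k$.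

In particular $k\ge0$. For $k\ge d/3$ one can take $Q=P$, $l=0$, so the content lies in $k<d/3$, and the examples of Theorem 2 lie in that range exactly when $l>0$.

## 3. Levels, flips, flat and steep elements

Let $P$ be a smooth Fano $d$-polytope, $d\ge1$, with vertex set $V$. We identify a facet $F$ with its vertex set, a basis of $\mathbb Z^d$. We write $x=\sum_{e\in F}x_e e$, and let $u_F$ be the linear form equal to $1$ on $F$. The **level** of $x$ in $F$ is $u_F(x)=\sum_e x_e$. By integrality, $u_F(v)\le0$ for $v\in V\setminus F$. As $v\neq 0$, such a $v$ has a negative coordinate.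

For $e\in F$ let $n(F,e)\notin F$ be the **neighbor**: the vertex for which $F^e:=F\setminus\{e\}\cup\{n(F,e)\}$ is the facet adjacent to $F$ across $F\setminus\{e\}$. Put $z=n(F,e)$ and $\tau=-u_F(z)\ge0$. Both $F$ and $F^e$ are lattice bases and lie on opposite sides of the ridge, so $z_e=-1$. Substituting $e=-z+\sum_{r\ne e}z_rr$ into $x=\sum x_rr$ shows that in $F^e$
$$x\text{ has coordinate }-x_e\text{ at }z\text{ and }x_r+x_ez_r\text{ at }r\neq e;\qquad u_{F^e}(x)=u_F(x)-(1+\tau)x_e .\tag{1}$$
For the last formula note that $\sum_{r\ne e}z_r=1-\tau$, so $u_{F^e}(x)=-x_e+(u_F(x)-x_e)+x_e(1-\tau)$.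

**Definition (flat, steep).** The element $e\in F$ is flat in $F$ if $u_F(n(F,e))=0$, otherwise steep. For example, in the facet $F=\{e_2,-e_1\}$ of $P_5$, $n(F,-e_1)=e_1+e_2$ has level $0$, so $-e_1$ is flat; $n(F,e_2)=-e_2$ has level $-1$, so $e_2$ is steep. Flips at flat elements $e$ change levels by $-x_e$ only.

**Principle (G).** Suppose $\sum_{v\in S}a_vv=\sum_{v\in T}b_vv$ with $S,T\subset V$, all $a_v,b_v>0$, $\sum a_v=\sum b_v$, and $S\subset F$ for a facet $F$. Then $T\subset F$. Indeed $\sum b_v=\sum a_v=u_F(\sum a_vv)=\sum b_vu_F(v)$, and $u_F\le1$ on $V$ forces $u_F=1$ on $T$.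

The next lemma says that a vertex of level $0$ or $-1$ has little freedom.

**Lemma 3.** Let $v\in V\setminus F$, $e\in F$, $v_e<0$.
(a) If $u_F(v)=0$, then $v=n(F,e)$ and $v_e=-1$.
(b) If $u_F(v)=-1$, then $v_e=-1$, and either $v=n(F,e)$ or $e$ is flat. In particular, if $e$ is steep, then $v=n(F,e)$.

*Proof.* By (1), $u_{F^e}(v)=u_F(v)+(1+\tau)|v_e|$. This is $\le0$ unless $v\in F^e$, that is, $v=n(F,e)$; in that case $v_e=-1$. In (a) it is at least $1$, so $v=n(F,e)$. In (b), if $v\ne n(F,e)$, then $(1+\tau)|v_e|\le1$, so $\tau=0$ and $v_e=-1$. $\square$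

**Lemma 4.** Let $v\in V$ with $u_F(v)=-1$, and let $e\ne e'$ in $F$ be flat with $v_e,v_{e'}<0$. Then $n(F,e)=n(F,e')$.

*Proof.* Let $y=n(F,e)$, $y'=n(F,e')$. Both differ from $v$, since they have level $0$. Suppose $y\neq y'$. By Lemma 3(a), $y'_e\ge0$ and $y_{e'}\ge0$. By Lemma 3(b), $v_e=v_{e'}=-1$. By (1), in $F^{e'}$ the vertex $v$ has level $-1+1=0$ and coordinate $-1-y'_e<0$ at $e$. So $v=n(F^{e'},e)$ and this coordinate is $-1$, by Lemma 3(a); thus $y'_e=0$. By symmetry $y_{e'}=0$. Then $y$ has level $0$ in $F^{e'}$ and coordinate $y_e=-1$ at $e$, so $y=n(F^{e'},e)=v$, a contradiction. $\square$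

## 4. Counting levels in a single facet, and what the count cannot see

The planar argument generalizes at once. Choose a facet $F$ whose cone contains the sum of all vertices. By Lemma 3(a), a vertex of level $0$ is $n(F,e)$ for every $e$ at which it is negative. So the number $\eta_0$ of level-$0$ vertices is at most $d$. The level of the sum is $\ge0$, so the absolute values of the negative levels sum to at most $d$, and the number $\eta_-$ of vertices of negative level is at most $d$. Therefore $n=d+\eta_0+\eta_-\le3d$ and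
$$k=(d-\eta_0)+(d-\eta_-).$$

This proves $k\ge0$, and it is natural to try to find hexagons by looking at the places where nothing is missing. The trouble is that these two deficits do not distinguish a hexagon that splits off from one that does not. In $B_3$ the sum of the vertices is $e_1$. In $F=\{e_1,e_2,e_3\}$ the vertices of level $0$ are $\pm(e_1-e_2)$ and $e_1-e_3$, and those of negative level are $-e_1,-e_2$. The hexagon contributes its full share, and the vertex $e_1-e_3$, the very one that prevents splitting, is an ordinary level-$0$ vertex. A bound $d\le3k$ for polytopes without splitting hexagons must count hexagons, and nothing in the formula for $k$ bounds their number.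

What the fixed facet does not use is that hexagons can be rotated. In $\{e_3\}\cup f$ the vertex $e_1-e_3$ has level $u_f(e_1)-1$, which depends on $f$. If a vertex had components in several hexagons at once, rotating each $f$ to the worst position would raise its level, and the level must stay $\le0$. So a vertex that leans on many hexagons must be very negative elsewhere. The plan is therefore to remove the hexagons from the averaging, and to use them only through the norm that their rotations define.

## 5. Hexagons: rotation, disjointness, splitting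

**Definition (hexagon).** A hexagon is a set $H=\{\pm a,\pm b,\pm(a-b)\}\subset V$ with $\{a,b\}$ contained in some facet. Its edges are $\{a,b\},\{b,b-a\},\{b-a,-a\},\{-a,-b\},\{-b,a-b\},\{a-b,a\}$. For each edge $\{a',b'\}$ we have $H=\{\pm a',\pm b',\pm(a'-b')\}$. For example, $B_3$ has exactly one hexagon, $P_6\times0$, and $P_5^{\,r}$ has none, by the arguments in Sections 1 and 2.

**Lemma 5.** Let $H$ be a hexagon.
(i) If $R\cup f$ is a facet with $f$ an edge of $H$, then $R\cup f'$ is a facet for every edge $f'$ of $H$. For $f=\{a,b\}$, $n(R\cup f,a)=b-a$.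
(ii) Every facet of $P$ meets $H$ exactly in an edge of $H$.
(iii) If $R\cup f$ is a facet with $f$ an edge of $H$ and $r\in R$, then $n(R\cup f,r)$ does not depend on the edge $f$ and is not in $H$.
(iv) Distinct hexagons are disjoint.

*Proof.* (i) The vertex $b-a$ has level $0$ in $F=R\cup\{a,b\}$ and coordinate $-1$ at $a$. So $n(F,a)=b-a$ by Lemma 3(a), and $R\cup\{b,b-a\}$ is a facet. Repeating this with the consecutive edges rotates through all six edges.

(ii), (iii) A facet containing an edge $f$ of $H$ meets $H$ exactly in $f$, since the other four elements of $H$ have level $0$ or $-1$. Let $z=n(R\cup f,r)$ with $r\in R$. Then $z\notin H$, because $z_r=-1$ and $H\subset\operatorname{span}f$. The facet $(R\setminus r\cup z)\cup f$ again contains $f$, so by (i) $(R\setminus r\cup z)\cup f'$ is a facet for every edge $f'$. As $z\notin R\cup f'$, it is the neighbor of $R\cup f'$ across $r$, which is (iii). So a flip at an element outside $f$ leads to a facet containing $f$, and by (i) a flip at an element of $f$ leads to a facet containing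 another edge of $H$. Some facet contains an edge of $H$, and any two facets are connected by flips. Hence every facet contains an edge, and (ii) follows.

(iv) Let $a\in H\cap H'$, and let $F\ni a$ be a facet. By (ii) $F\cap H=\{a,b\}$ and $F\cap H'=\{a,c\}$. By (i) $b-a=n(F,a)=c-a$. So $b=c$ and $H=H'$. $\square$

**Lemma 6 (splitting).** Let $H$ be a hexagon, $F=R_0\cup f$ a facet with $f=F\cap H$, and suppose $V\setminus H\subset U:=\operatorname{span}R_0$. Then $P\cong Q\oplus P_6$, where $Q=\operatorname{conv}(V\setminus H)$ is a smooth Fano polytope in $U$ with vertex set $V\setminus H$ (or, if $d=2$, $Q$ is a point).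

*Proof.* Let $E=\operatorname{span}f$. As $F$ is a lattice basis, $\mathbb Z^d=(U\cap\mathbb Z^d)\oplus(E\cap\mathbb Z^d)$, $f$ is a basis of $E\cap\mathbb Z^d$, and $\operatorname{conv}H\cong P_6$. If $d=2$, then $U=0$ and $V=H$. Let $d>2$. By Lemma 5(ii) each facet of $P$ is $R'\cup f'$ with $f'\subset E$ an edge of $H$ and $R'\subset V\setminus H\subset U$. A lattice point of $U$ is an integral combination of $R'\cup f'$ with zero coefficients on $f'$. So $R'$ is a basis of $U\cap\mathbb Z^d$. We apply (K) to $W=V\setminus H$ and the family of all these $R'$. The form $u_{R'\cup f'}|_U$ is $1$ on $R'$ and $\le0$ on the rest of $V\setminus H$. Every $x\in U$ lies in some $\operatorname{cone}(R'\cup f')$ and has zero coordinates on $f'$, so the cones over the sets $R'$ cover $U$. Every element of $V\setminus H$ lies in some facet of $P$, hence in some $R'$. So $Q$ is smooth Fano with vertex set $V\setminus H$, and $P=\operatorname{conv}(Q\cup\operatorname{conv}H)\cong Q\oplus P_6$. $\square$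

Splitting off $P_6$ changes $(d,n)$ to $(d-2,n-6)$ and leaves $k$ unchanged. Apply Lemma 6 as long as possible. If the process ends with a point, then $P\cong P_6^{\,l}$, $k=0$ and $\dim Q=0$. Otherwise it ends with a smooth Fano polytope, with the same $k$, to which Lemma 6 does not apply. So Theorem 1 follows from:

**Theorem 7.** If Lemma 6 applies to no hexagon of $P$, then $d\le3k$.

## 6. The hexagon norm and the quantity $\Delta$

From now on $P$ is as in Theorem 7.

**Step 1: coordinates relative to all hexagons.** The purpose is to separate hexagon directions from the rest. Let $H_1,\dots,H_l$ be *all* hexagons, $E_t=\operatorname{span}H_t$ and $V_B=V\setminus\bigcup_tH_t$. By Lemma 5 every facet has the form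
$$(R,f):=R\cup f_1\cup\dots\cup f_l,\qquad f_t\text{ an edge of }H_t,\quad R\subset V_B,\quad |R|=b:=d-2l .$$
All $(R,f')$ are then facets. For $r\in R$ the vertex $n((R,f),r)$ lies in no hexagon and is independent of $f$ (change one edge at a time). We write it $n(R,r)\in V_B\setminus R$.

Let $\sigma=\sum_{v\in V_B}v$. Fix $(R,f)$ with $\sigma\in\operatorname{cone}(R\cup f)$; only $R$ matters from now on. Each $x\in\mathbb Z^d$ is uniquely $x=\sum_{r\in R}x_rr+\sum_tw_t(x)$ with $w_t(x)\in E_t\cap\mathbb Z^d$, independently of $f$. So $\sigma_r\ge0$ for all $r\in R$. Put $c(x)=\sum_{r\in R}x_r$ and write $w(x)$ for the collection of the $w_t(x)$.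

**Step 2: the norm.** This records what rotating the hexagons can do. Let $|\cdot|$ on $E_t$ be the gauge of $\operatorname{conv}H_t$. It equals $\max u_{f_t}(w_t)$ over the edges $f_t$ of $H_t$, where $u_{f_t}$ is the form on $E_t$ equal to $1$ on $f_t$. Since $f_t$ is a basis of $E_t\cap\mathbb Z^d$, it is a nonnegative integer on lattice points, and it is $0$ only for $w_t=0$. For instance $|a|=1$ and $|a+b|=2$ for an edge $\{a,b\}$. Moreover $u_{f_t}(w_t)=|w_t|$ if and only if $w_t\in\operatorname{cone}f_t$. With $u_f(w)=\sum_tu_{f_t}(w_t)$, put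
$$m(x)=\sum_t|w_t(x)|=\max_fu_f(w(x)).$$
Let $v\in V_B\setminus R$. Then $v\notin(R,f)$ for every $f$, so its level $c(v)+u_f(w(v))$ is $\le0$ for every $f$. Hence
$$s(v):=-c(v)-m(v)\ge0 .$$
Choose $f(v)$ attaining $m(v)$ and put $F_v:=(R,f(v))$. Then $v$ has level $-s(v)$ in $F_v$, and its coordinates at $f(v)$ are $\ge0$ with sum $m(v)$. Let
$$N(v)=\{r\in R:v_r<0\},\qquad N^*(v)=\{r\in R:n(R,r)=v\}\subset N(v).$$
Since $v\notin F_v$ has a negative coordinate in $F_v$, $N(v)\ne\emptyset$. In $B_3$ we have $R=\{e_3\}$, and $v=e_1-e_3$ has $c=-1$, $m=1$, $s=0$, $N=N^*=\{e_3\}$.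

**Step 3: expressing $k$ and $b$.** Let $V_0,V_-\subset V_B\setminus R$ be the sets of vertices with $c=0$, respectively $c<0$. As $c=-s-m\le 0$, they partition $V_B\setminus R$. For $v\in V_0$ we have $s(v)=m(v)=0$ and $w(v)=0$. Put $a=b-|V_0|$. From $|V|=6l+b+|V_0|+|V_-|$, $d=b+2l$, and $\sum_R\sigma_r=\sum_{v\in V_B}c(v)=b+\sum_{V_-}c(v)$ we get
$$k=b+a-|V_-|,\qquad b=\sum_{r\in R}\sigma_r+\sum_{v\in V_-}\big(s(v)+m(v)\big).\tag{2}$$

**Step 4: every hexagon is leaned on.** This is where the hypothesis of Theorem 7 enters. For each $t$ some $v\in V_B$ has $w_t(v)\ne0$. Otherwise $V\setminus H_t\subset\operatorname{span}((R,f)\setminus f_t)$, and Lemma 6 would apply. Such a $v$ is in neither $R$ nor $V_0$, so $v\in V_-$. Hence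
$$l\le\sum_t\sum_{v\in V_-}|w_t(v)|=\sum_{v\in V_-}m(v).\tag{3}$$

**Step 5: reduction.** By (2), $3k-d=3k-b-2l=2b+3a-3|V_-|-2l$. Inserting $b$ from (2) and $l$ from (3) gives $3k-d\ge\Delta$ with
$$\Delta:=3a+2\sum_{r\in R}\sigma_r-\sum_{v\in V_-}\big(3-2s(v)\big).$$
The norms $m(v)$ have cancelled. **It suffices to prove $\Delta\ge0$.** Three checks: for $[-1,1]$ we have $a=1$, $\sigma=0$, and $V_-$ consists of one vertex with $s=1$, so $\Delta=3-1=2=3k-d$. For $B_3$: $a=1$, $\sigma_{e_3}=0$, one vertex with $s=0$, so $\Delta=3-3=0=3k-d$. For $P_5$ we have $l=0$, and the vertex sum $e_1+e_2$ lies in the cone over $R=\{e_1,e_1+e_2\}$. With $i=e_1$, $j=e_1+e_2$ the other vertices are $j-i$, $i-j$, $-i$. So $a=0$, $\sigma=j$, $V_-=\{-i\}$ with $s=1$, and $\Delta=2-1=1=3k-d$.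

## 7. Neighbors pay, orphans do not

Each $r\in R$ has exactly one neighbor in $V_B\setminus R$, so $b=\sum_{y\in V_B\setminus R}|N^*(y)|$ and
$$3a=\sum_{y\in V_B\setminus R}3|N^*(y)|-3|V_0| .$$
Think of every $r$ as giving $3$ units to $n(R,r)$. A vertex of $V_0$, or of $V_-$ with $s=0$, owes $3$; a vertex with $s=1$ owes $1$; one with $s\ge2$ owes nothing. A vertex that is a neighbor pays its debt from its income. The problem is a vertex with $s=1$ and $N^*=\emptyset$, which owes $1$ and has no income. We call it an **orphan**. In $P_5$ above, $-i$ is an orphan: $N(-i)=\{i\}$, but $n(R,i)=j-i$.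

**Step 1: vertices with $s=0$.** Let $T=\{v\in V_B\setminus R:s(v)=0\}=V_0\sqcup T_-$ with $T_-=T\cap V_-$; so $m\ge1$ on $T_-$. For $y\in T$, Lemma 3(a) in $F_y$ gives $N^*(y)=N(y)$ and $y_r=-1$ on $N(y)$. Put $p(y)=|N(y)|\ge1$, $Y_+=\{r\in R:y_r>0\}$, $q(y)=|Y_+|$. The level $0$ in $F_y$ gives
$$\sum_{r\in Y_+}y_r+m(y)=p(y),\qquad q(y)\le p(y)-m(y).\tag{4}$$

**Step 2: each orphan belongs to one $y\in T$.** Let $v$ be an orphan. It has level $-1$ in $F_v$ and is the neighbor across no $r\in N(v)$. By Lemma 3(b), $v_r=-1$ and $r$ is flat in $F_v$ for all $r\in N(v)$. By Lemma 4 all these $r$ have the same neighbor $y=n(R,r)\in V_B\setminus R$, of level $0$ in $F_v$. From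
$$0=c(y)+u_{f(v)}(w(y))\le c(y)+m(y)=-s(y)\le0$$
we get $y\in T$ and $u_{f(v)}(w(y))=m(y)$. As $y_r=-1$ for $r\in N(v)$, $N(v)\subset N(y)$. Let $C(y)$ be the set of orphans attached to $y$ in this way. For $v\in C(y)$ and $\nu=|N(v)|$, the level $-1$ in $F_v$ gives
$$\sum_{r\in R}\max(v_r,0)+m(v)=\nu-1 .\tag{5}$$

**Step 3: few orphans per $y$.** Next we bound $|C(y)|$ by the income of $y$.

**Lemma 8.** For $y\in T$ and $v\in C(y)$ let $Q(v)=\{r\in R:v_r<y_r\}$. Then $\emptyset\ne Q(v)\subset Y_+$, and $v_r=y_r-1$ on $Q(v)$. For fixed $j\in N(y)$ the sets $Q(v)$ with $v\in C(y)$, $j\in N(v)$ are pairwise disjoint. Moreover $|N(v)||Q(v)|\ge p(y)$. Consequently $|C(y)|\le q(y)\le p(y)-m(y)$.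

*Proof.* Let $j\in N(v)$ and $F=F_v$, so $n(F,j)=y$ and $F^j\ni y$. Since $j$ is flat and $v_j=-1$, by (1) $v$ has level $-1+1=0$ in $F^j$, coordinate $1$ at $y$, and coordinate $v_r-y_r$ at $r\in F\setminus j$. As $v\notin F^j$, some of these are negative. For each such $r$, $v=n(F^j,r)$ and $v_r-y_r=-1$ by Lemma 3(a). Such an $r$ is not a hexagon vertex, since otherwise $n(F^j,r)$ would lie in a hexagon by Lemma 5(i), while $v\in V_B$. Hence the coordinates of $v$ at $f(v)$ are at least those of $y$, and $m(v)\ge u_{f(v)}(w(y))=m(y)$.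

Now locate the negative places in $R\setminus j$. If $r\in N(y)$, then $v_r\ge-1=y_r$. If $y_r=0$, then $v_r<0$ would give $r\in N(v)\subset N(y)$, which is impossible. So the negative places are all in $Y_+$. As $v_j=y_j$, they form exactly the set $Q(v)$. So $Q(v)$ is nonempty, contained in $Y_+$, and $v_r=y_r-1$ on it.

For $r\in Q(v)$ we have $v=n(F^j,r)$, which depends only on $R\setminus j\cup y$ and $r$ by Lemma 5(iii). So for fixed $y$ the vertex $v$ is determined by $(j,r)$. This is the disjointness.

On $Y_+$ we have $v_r\ge y_r-1\ge0$, with $v_r\ge y_r$ outside $Q(v)$. So by (5), (4) and $m(v)\ge m(y)$,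
$$\nu-1\ge\sum_{Y_+}y_r-|Q(v)|+m(y)=p(y)-|Q(v)| .$$
With $p=p(y)$, $\nu|Q(v)|\ge\nu(p+1-\nu)\ge p$, because $\nu(p+1-\nu)-p=(\nu-1)(p-\nu)\ge0$ for $1\le\nu\le p$. Finally, summing over $j\in N(y)$ and using disjointness inside $Y_+$,
$$p\,|C(y)|\le\sum_{v\in C(y)}|N(v)||Q(v)|=\sum_{j\in N(y)}\ \sum_{v\in C(y),\,j\in N(v)}|Q(v)|\le p\,q(y).\qquad\square$$

So for $p(y)\ge2$ the income of $y$ covers its orphans: $3p-3-|C(y)|\ge2p-3>0$. For $p(y)=1$ nothing is left.

**Step 4: the case $p(y)=1$.** If $y\in T_-$ and $p(y)=1$, then $Y_+=\emptyset$ by (4), since $m(y)\geq 1$; so $C(y)=\emptyset$ by Lemma 8. If $y\in V_0$ and $p(y)=1$, then by (4) $y=-i+j$ with $i\ne j$ in $R$. In this case we call $i$ **good** and write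
$$x_i=y=n(R,i)=-i+\varphi(i),\qquad\varphi(i)=j .$$
For $v\in C(x_i)$ we have $N(v)=\{i\}$, and (5) gives $v=-i$. Thus $C(x_i)\subset\{-i\}$. Let $A$ be the set of good $i$ with $-i\in V$. For $i\in A$ we have $-i\in V_B$ (hexagons are centrally symmetric and $i\in V_B$), $-i\notin R$, $s(-i)=1$, $N(-i)=\{i\}$, and $N^*(-i)=\emptyset$ since $n(R,i)=x_i\ne-i$. So $C(x_i)=\{-i\}$ for $i\in A$, and $C(x_i)=\emptyset$ for good $i\notin A$.

**Step 5: the sorted form of $\Delta$.** We sort $V_-$ as $T_-\sqcup\{s=1,N^*\ne\emptyset\}\sqcup\bigsqcup_{y\in T}C(y)\sqcup\{s\ge2\}$. Each $y\in T$, charged also for its orphans, contributes $3p(y)-3-|C(y)|$. The $y\in T$ with $p(y)=1$ contribute $-|A|$ in total, since the $x_i$ are distinct. Hence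
$$\Delta=2\sum_{r}\sigma_r-|A|+\sum_{\substack{y\in T\\p(y)\ge2}}\big(3p(y)-3-|C(y)|\big)+\sum_{\substack{s(v)=1\\N^*(v)\ne\emptyset}}\big(3|N^*(v)|-1\big)+\sum_{s(v)\ge2}\big(3|N^*(v)|+2s(v)-3\big).\tag{6}$$
Only $-|A|$ is negative. In $P_5$, $A=\{i\}$, and the debt is paid by $\sigma$. The rest of the proof finds payment for every $i\in A$.

## 8. Where $\varphi$ sends the set $A$

Let $i\in A$ and $F=(R,f)$ with any $f$. Then $x_i=n(F,i)$ has level $0$, so $i$ is flat. In $F^i\ni x_i$ the vertex $-i=x_i-\varphi(i)$ has level $0$ and coordinate $-1$ at $\varphi(i)$. So by Lemma 3(a)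
$$n(F^i,\varphi(i))=-i .\tag{7}$$

**Lemma 9.** (i) $\varphi$ is injective on $A$.
(ii) If $i\in A$ and $j=\varphi(i)$ is good, then $\varphi(j)=i$, $j\notin A$ and $-j\notin V$.
(iii) If $i\in A$, $j=\varphi(i)$ is not good and $y=n(R,j)\in T$, then $y_i\ge1$.

*Proof.* (i) Let $i\ne i'$ in $A$ with $\varphi(i)=\varphi(i')=j$. The coordinate of $x_{i'}$ at $i$ is $0$, so in $F^i$ it still has level $0$ and coordinate $-1$ at $i'$. Hence $x_{i'}=n(F^i,i')$, and $F\setminus\{i,i'\}\cup\{x_i,x_{i'}\}$ is a facet. In it $-i=x_i-j$ and $-i'=x_{i'}-j$ both have level $0$ and are negative at $j$. By Lemma 3(a) both equal the neighbor across $j$, a contradiction.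

(ii) If $\varphi(j)\ne i$, then $x_j=-j+\varphi(j)$ has coordinate $0$ at $i$. So in $F^i$ it has level $0$ and coordinate $-1$ at $j$. By Lemma 3(a) and (7), $x_j=-i$, impossible as $c(x_j)=0\neq c(-i)$. So $\varphi(j)=i$ and $x_j=i-j=-x_i$. If $-j\in V$, then $\{\pm i,\pm j,\pm(i-j)\}\subset V$ is a hexagon meeting $R\subset V_B$, a contradiction. So $-j\notin V$ and $j\notin A$.

(iii) In $F=F_y$, $y$ has level $0$. Here $y_j=-1$, while $x_i$ has coordinate $1$ at $j$, so $y\ne x_i=n(F,i)$ and $y_i\ge0$ by Lemma 3(a). If $y_i=0$, then in $F^i$ the vertex $y$ has level $0$ and coordinate $-1$ at $j$, so $y=-i$ by (7). But $-i$ has coordinate $0$ at $j$, a contradiction. $\square$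

Let $A_1=\{i\in A:\varphi(i)\text{ good}\}$ and $A_2=A\setminus A_1$. For $y\in V_B\setminus R$ let
$$A(y)=\{i\in A_2:n(R,\varphi(i))=y\}.$$
So an $i\in A_2$ asks the neighbor across $\varphi(i)$ to pay. The set $A_2$ is the disjoint union of the $A(y)$. Since $\varphi$ maps $A(y)$ injectively into $N^*(y)$, $|A(y)|\le|N^*(y)|$. For $y\in T$, Lemma 9(iii) gives $A(y)\subset Y_+$. If $y\in T$ and $p(y)=1$, then $A(y)=\emptyset$: for $y\in T_-$ because $Y_+=\emptyset$; for $y\in V_0$ because the unique element of $N(y)$ is good, while $\varphi(i)$ is not good for $i\in A_2$.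

The next lemma shows that $y\in T$ can pay its orphans and $A(y)$ at the same time. The bound $2p-2$ is more than (6) needs; it leaves room for Section 11.

**Lemma 10.** If $y\in T$ and $p=p(y)\ge2$, then $|A(y)|+|C(y)|\le2p-2$.

*Proof.* Both numbers are $\le q(y)\le p$. If $q(y)\le p-1$ we are done, so let $q(y)=p$. By (4) $m(y)=0$, hence $w(y)=0$, $y\in V_0$, and $y_r=1$ on $Y_+$.

*Claim: if $i\in A(y)$, $j=\varphi(i)$, $v\in C(y)$ and $N(v)\ne\{j\}$, then $v_i\ge1$.* Since $i\in Y_+$ and $N(v)\subset N(y)$, $v_i\ge0$. Suppose $v_i=0$. Let $j'\in N(v)\setminus j$ and $F=F_v$. Note that $j'\neq i$. In $F^i$, formula (1) with $\tau=0$ shows that $y$ has level $0-1=-1$, coordinate $-1$ at $x_i$, and coordinate $-1$ at $j'$ (as $x_i=-i+j$ has coordinate $0$ at $j'$). Also $n(F^i,x_i)=i=j-x_i$ has level $0$ in $F^i$, so $x_i$ is flat in $F^i$. If $j'$ were flat in $F^i$, Lemma 4 would give $n(F^i,j')=n(F^i,x_i)=i$, but $i=j-x_i$ has coordinate $0$ at $j'$. So $j'$ is steep in $F^i$, and $y=n(F^i,j')$ by Lemma 3(b). But $v$, having $v_i=0$, also has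 level $-1$ in $F^i$ and coordinate $-1$ at $j'$. So $v=n(F^i,j')=y$, contradicting $s(v)=1$, $s(y)=0$. This proves the Claim.

Note that by (5), $|N(v)|=1$ means $v=-j_0$ with $N(v)=\{j_0\}$.

*If $|A(y)|\ge2$:* no $v\in C(y)$ has the form $-j_0$. Indeed, $\varphi$ being injective, some $i\in A(y)$ has $\varphi(i)\ne j_0$, and then $v_i\ge1$ by the Claim. So $|N(v)|\ge2$ for all $v\in C(y)$, and the Claim gives $v_i\ge1=y_i$ for all $i\in A(y)$. That is, $Q(v)\subset Y_+\setminus A(y)$. The final sum in the proof of Lemma 8, with disjointness inside $Y_+\setminus A(y)$, gives $p|C(y)|\le p(q(y)-|A(y)|)$. Hence $|A(y)|+|C(y)|\le p\le2p-2$.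

*If $|A(y)|=1$ and $p\ge3$:* the sum is at most $1+p\le2p-2$.

*If $A(y)=\{i\}$ and $p=2$:* let $j=\varphi(i)\in N(y)$. An element of $C(y)$ with $|N(v)|=1$ is $-j_0$; the Claim excludes $j_0\ne j$, so it is $-j$, with $Q(-j)=Y_+$. An element with $|N(v)|=2$ has $N(v)=N(y)\ni j$ and, by the Claim, $Q(v)\subset Y_+\setminus i$, a one-element set. All of them have $j\in N(v)$, so their nonempty sets $Q(v)$ are disjoint. If $-j\in C(y)$, its $Q$ fills $Y_+$ and leaves no room; otherwise at most one element fits. So $|C(y)|\le1$ and the sum is at most $2=2p-2$.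

*If $A(y)=\emptyset$:* $|C(y)|\le p\le2p-2$. $\square$

Insert $|A|=|A_1|+\sum_y|A(y)|$ in (6). For $y\in T$ with $p(y)\ge2$ what remains is at least $(3p-3)-(2p-2)=p-1\ge0$. For $y\in T$ with $p(y)=1$, and for orphans, $A(y)=\emptyset$. For the other $v$ use $|A(v)|\le|N^*(v)|$. The result is
$$\Delta\ \ge\ 2\sum_r\sigma_r-|A_1|+\sum_{\substack{s(v)=1\\N^*(v)\ne\emptyset}}\big(2|N^*(v)|-1\big)+\sum_{s(v)\ge2}\big(2|N^*(v)|+2s(v)-3\big).\tag{8}$$

## 9. Pentagon pairs and the vertices that damage them

For $i\in A_1$ put $j=\varphi(i)$. By Lemma 9, $\varphi(j)=i$, $x_j=i-j=-x_i$, $-i\in V$, $-j\notin V$, $j\notin A$. So the vertices $i,j,\pm(i-j),-i$ form a hexagon with one vertex missing, a copy of $P_5$. The **pairs** $\{i,j\}$ are disjoint for different $i\in A_1$, since $\varphi$ is injective on $A$ and the second elements are not in $A$.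

**Step 1: a pentagon can still be rotated part of the way.** Let $F$ be any facet with $\{i,j\}\subset F$. Replacing $\{i,j\}$ by any of
$$\{x_i,j\},\qquad\{i,x_j\},\qquad\{x_i,-i\}\tag{9}$$
gives a facet. Indeed $x_i=j-i$ and $x_j=i-j$ have level $0$ in $F$, so they are the neighbors across $i$ and $j$ by Lemma 3(a). Then $-i=x_i-j$ has level $0$ in $F\setminus i\cup x_i$ and is negative at $j$, so it is the neighbor across $j$ there. All these flips are at flat elements. For a vector $v$ with $(v_i,v_j)=(\alpha,\beta)$ the level changes by $-\alpha$, $-\beta$, $-2\alpha-\beta$ respectively. For the last: the first flip changes the level by $-\alpha$ and makes the coordinate at $j$ equal to $\beta+\alpha$, and the second flip subtracts that. Coordinates outside $\{i,j\}$ do not change, since $x_i,x_j,-i$ have no coordinates there. So replacements in different pairs can be made independently.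

Moreover, if $F'$ arises from $F=(R,f)$ by replacements and $r\in R$ is outside the replaced pairs, then $n(F',r)=n(R,r)$. To see this, apply the same replacements to the facet $F\setminus r\cup n(R,r)$. The result is a facet $F'\setminus r\cup n(R,r)$, and $n(R,r)\notin F'$ since its coordinate at $r$ is $-1$.

**Step 2: damage and gain.** We say that $v\in V_-$ **damages** the pair $\{i,j\}$ if $v_i+v_j<0$ and $v\ne-i$. A damaging $v$ is not of the form $-i'$ with $i'\in A_1$: for $i'\ne i$, $-i'$ has coordinates $0$ at $i,j$. Nor is it in $F_v$, nor in $V_0$, which contains the $x$'s. So $v$ lies in none of the facets obtained from $F_v$ by replacements, and has level $\le0$ in all of them. Define the gain of $v$ on the pair as $\max(0,-\alpha,-\beta,-2\alpha-\beta)$; for $(\alpha,\beta)=(0,-1)$ it is $1$, for $(-1,0)$ it is $2$. Making the best replacement in each pair raises the level $-s(v)$ by the sum of the gains. So the gains of a damaging $v$ over all pairs sum to at most $s(v)$. A damaged pair has gain $\ge1$, as $\alpha<0$ or $\beta<0$.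 Let $h(v)$ be the number of pairs damaged by $v$. Then $h(v)\le s(v)$.

If a damaged pair has gain $1$, then $\beta\ge-1$, $2\alpha+\beta\ge-1$ and $\alpha+\beta\le-1$. So $\alpha=(2\alpha+\beta)-(\alpha+\beta)\ge0$, hence $\beta\le-1$, and so
$$(\alpha,\beta)=(0,-1).$$

**Step 3: improving $h(v)\le s(v)$.** In (8) a vertex with $s(v)=2$ and $N^*(v)=\emptyset$ has only $2\cdot2-3=1$ to spend, so we need $h(v)\le s(v)-1$ for $s(v)\ge2$. The obstruction to overcome is a vertex with $(0,-1)$ at all its damaged pairs.

**Lemma 11.** Let $v\in V_-$, $s(v)\ge2$, and let $S$ be a set of $s(v)-1$ pairs $\{i_a,j_a\}$ damaged by $v$, all with $(\alpha,\beta)=(0,-1)$. Let $F'$ arise from $F=F_v$ by replacing $\{i_a,j_a\}$ by $\{i_a,x_{j_a}\}$ for all $a\in S$. Then $v$ has level $-1$ in $F'$ and coordinate $-1$ at every $i_a$, and $v\ne n(F',i_a)$ for $a\in S$.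

*Proof.* Each replacement raises the level by $1$, so the level in $F'$ is $-s(v)+(s(v)-1)=-1$. Since $j_a=i_a-x_{j_a}$, the contribution $-j_a=-i_a+x_{j_a}$ gives coordinate $-1$ at $i_a$. Write $v=-\sum_{a\in S}j_a+\rho^+-\rho^-$, with $\rho^\pm$ the positive and negative parts of $v$ over $F$ outside the pairs of $S$, and let $|\rho^\pm|$ be their coefficient sums. The terms $-j_a$ have level $0$ in $F'$, so $|\rho^-|=|\rho^+|+1$.

Suppose $v=n(F',i_a)$, and let $K$ be the facet $F'\setminus i_a\cup v$. Using $i_b-j_b=x_{j_b}$,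
$$v+\sum_{b\in S\setminus a}i_b+\rho^-=-j_a+\sum_{b\in S\setminus a}x_{j_b}+\rho^+=(-i_a)+x_{j_a}+\sum_{b\in S\setminus a}x_{j_b}+\rho^+ .$$
The left expression has coefficient sum $1+(|S|-1)+|\rho^-|=|S|+1+|\rho^+|$ and is supported in $K$. The right expression has coefficient sum $2+(|S|-1)+|\rho^+|=|S|+1+|\rho^+|$. By (G), $-i_a\in K$. But $-i_a\notin F'$, and $-i_a\ne v$ because $v$ damages the pair: a contradiction. $\square$

**Lemma 12.** Let $v\in V_-$. (i) If $s(v)=0$, then $h(v)=0$.
(ii) If $s(v)=1$, then $h(v)\le1$, and if $h(v)=1$ then $N^*(v)\ne\emptyset$.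
(iii) If $s(v)\ge2$, then $h(v)\le s(v)-1$.

*Proof.* (i) and the first part of (ii) are $h\le s$. (ii) If $s(v)=h(v)=1$, the damaged pair has gain $1$, so $(\alpha,\beta)=(0,-1)$ and $j\in N(v)$. If $N^*(v)=\emptyset$, then $v$ is an orphan, attached to $n(R,j)=x_j$. So $N(v)\subset N(x_j)=\{j\}$ and $v=-j$ by (5), but $-j\notin V$.

(iii) If $h(v)=s(v)$, all gains on damaged pairs are $1$, and all have $(\alpha,\beta)=(0,-1)$. Let $S$ be all damaged pairs except one, $\{i_0,j_0\}$. Then $|S|=s(v)-1\ge1$; take $F'$ as in Lemma 11. As $i_0,j_0\in F'$, the element $j_0$ is flat in $F'$ with $n(F',j_0)=x_{j_0}=i_0-j_0$. The vertex $v$ has level $-1$ in $F'$ and is negative at $j_0$ and at $i_a$ for $a\in S$. Since $v\ne n(F',i_a)$ by Lemma 11, $i_a$ is flat by Lemma 3(b). So $n(F',i_a)=x_{j_0}$ by Lemma 4, but $x_{j_0}$ has coordinate $0$ at $i_a$, a contradiction. $\square$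

## 10. The balance $\Delta\ge0$

**Which pairs need help.** Consider a pair $\{i,j\}$ and compute $\sigma_i+\sigma_j$. By Lemma 3(a) the vertices of $V_0$ other than $x_i,x_j$ have nonnegative coordinates at $i$ and $j$, and $x_i,x_j$ contribute $0$ each to $\sigma_i+\sigma_j$. The vertices $i,j,-i$ contribute $1+1-1$, and other elements of $R$ contribute nothing. So
$$\sigma_i+\sigma_j\ \ge\ 1+\sum_{v\in V_-\setminus\{-i\}}(v_i+v_j).\tag{10}$$
Hence each pair either has $\sigma_i+\sigma_j\ge1$, or it is **deficient**, meaning $\sigma_i+\sigma_j=0$, and is then damaged by some $v\in V_-$.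

**Payment.** In (8) each $i\in A_1$ costs $1$. For a nondeficient pair this is covered by $2(\sigma_i+\sigma_j)\ge2$; pairs are disjoint and all $\sigma_r\ge0$. Assign each deficient pair to one vertex damaging it. By Lemma 12, $v$ receives

- nothing if $s(v)=0$, or if $s(v)=1$ and $N^*(v)=\emptyset$;
- at most $1\le2|N^*(v)|-1$ pairs if $s(v)=1$ and $N^*(v)\ne\emptyset$;
- at most $s(v)-1\le2s(v)-3$ pairs if $s(v)\ge2$.

So the last two sums in (8) cover the deficient pairs. Therefore $\Delta\ge0$ and $3k\ge d$. This proves Theorem 7, hence Theorem 1, hence the conjecture. $\blacksquare$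

## 11. A sharper inequality when no hexagon splits off

The same bookkeeping with different weights gives more. We say that $P$ has no $P_6$-summand if $P\not\cong Q\oplus P_6$ for all $Q$. Then Lemma 6 applies to no hexagon, and Sections 6–10 are available.

**Theorem 13.** Let $P$ be a smooth Fano $d$-polytope with $n=3d-k$ vertices, without $P_6$-summand, and let $l$ be its number of hexagons. Then $l\le d/3$ and
$$n\le\frac{5d+l}2\quad(\text{equivalently }2k\ge d-l),$$
in particular $n\le\frac{8d}3$, and $n\le\frac{5d}2$ if $P$ has no hexagon.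

The polytopes $P_5^{\,r}$ have no hexagon and $5d/2$ vertices, so $5d/2$ is attained in every even dimension.

*Proof.* By (2) and (3), $l\le\sum m(v)\le b=d-2l$, so $l\le d/3$.

**Step 1: the new balance.** Again by (2) and (3),
$$2k-b-l=b+2a-2|V_-|-l\ \ge\ \Delta':=2a+\sum_r\sigma_r-\sum_{v\in V_-}(2-s(v)).$$
Sort as for (6), with $2a=\sum2|N^*(y)|-2|V_0|$. Each $y\in T$ contributes $2p(y)-2-|C(y)|$, those with $p(y)=1$ giving $-|A|$ in total. A vertex with $s=1$ and $N^*\ne\emptyset$ contributes $2|N^*|-1$, and one with $s\ge2$ contributes $2|N^*|+s-2$. Inserting $|A|=|A_1|+\sum_y|A(y)|$ and Lemma 10, now with its full strength,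
$$\Delta'\ge\sum_r\sigma_r-|A_1|+\sum_{\substack{s(v)=1\\N^*(v)\ne\emptyset}}\big(2|N^*(v)|-1-|A(v)|\big)+\sum_{s(v)\ge2}\big(2|N^*(v)|+s(v)-2-|A(v)|\big).\tag{11}$$
Nondeficient pairs are covered by $\sigma_i+\sigma_j\ge1$. Assign each deficient pair to a damaging vertex with $N^*\ne\emptyset$ if there is one, otherwise to any damaging vertex. Vertices with $s(v)=0$, or with $s(v)=1$ and $N^*(v)=\emptyset$, damage nothing. We show that every other $v$ can pay for the pairs assigned to it. Let $\rho=|N^*(v)|\ge|A(v)|$.

**Step 2: $s(v)=1$, $\rho\ge1$.** If $\rho\ge2$, then $2\rho-1-|A(v)|\ge\rho-1\ge1\ge h(v)$. If $\rho=1$, the available amount is $1-|A(v)|$, and we must exclude $h(v)=1=|A(v)|$. Suppose this holds. Let $\{i,j\}$ be the damaged pair; it has coordinates $(0,-1)$. Let $N^*(v)=\{r\}$, $A(v)=\{i'\}$, $\varphi(i')=r$. Then $i'\ne i,j,r$, as $i'\in A_2$, $i\in A_1$, $j\notin A$. Also $r\ne i,j$, as $n(R,i)=x_i$ and $n(R,j)=x_j$ are not $v$. By Lemma 3(b) and Lemma 4 in $F=F_v$, the elements of $N(v)\setminus N^*(v)$, one of which is $j$,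 are flat and have the common neighbor $x_j$. As $N(x_j)=\{j\}$, $N(v)\setminus N^*(v)=\{j\}$. So $N(v)=\{j,r\}$ with coordinates $-1$, and the positive coordinates of $v$ in $F_v$ sum to $1$.

If $v_{i'}=0$, then in $F^{i'}$ the vertex $v$ has level $-1$ and coordinate $-1$ at both $r$ and $j$. Here $r$ is flat in $F^{i'}$ with neighbor $-i'$ by (7), and $j$ is flat with neighbor $x_j$, since $x_j=i-j$ has coordinate $0$ at $i'$ and so still has level $0$ and coordinate $-1$ at $j$. Lemma 4 would give $-i'=x_j$, a contradiction. As $i'\notin N(v)$, we get $v_{i'}=1$ and $v=-j-r+i'$. Then, with $x_{i'}=-i'+r$,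
$$v+x_{i'}=-j=(-i)+x_j ,$$
and $-j\ne0$, $-j\notin V$. If two distinct vertices lie in no common facet, then $u_F\le1$ on their sum for all facets $F$. The sum is a nonnegative integral combination of the elements of some facet, with coefficient sum $\le1$, so it is $0$ or a vertex. Hence $\{v,x_{i'}\}$ lies in a facet $K$, and by (G) $-i,x_j\in K$. By uniqueness of coordinates $\{v,x_{i'}\}=\{-i,x_j\}$. But $v\ne-i$ because $v$ damages $\{i,j\}$, and $v\ne x_j$ because $x_j\in V_0$. This is a contradiction.

**Step 3: $s(v)\ge2$, $\rho\ge1$.** Here $2\rho+s(v)-2-|A(v)|\ge\rho+s(v)-2\ge s(v)-1\ge h(v)$ by Lemma 12(iii).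

**Step 4: $s=s(v)\ge2$, $\rho=0$.** The available amount is $s-2$. Suppose at least $s-1$ pairs are assigned to $v$, and let $S$ be $s-1$ of them. By the assignment rule no vertex $z$ with $N^*(z)\ne\emptyset$ damages a pair of $S$. The gains on $S$ are at least $1$ and sum to at most $s$, so there are two cases.

*Case I: all gains on $S$ are $1$.* Then all pairs have $(\alpha,\beta)=(0,-1)$. Take $F'$ and $\rho^\pm$ as in Lemma 11 and its proof. Since $|\rho^-|=|\rho^+|+1\ge1$ and the coordinates of $v$ at $f(v)$ are $\ge0$, some $r\in R$ outside the pairs of $S$ has $v_r<0$. Put $z=n(F',r)=n(R,r)$. Then $z\ne v$ since $N^*(v)=\emptyset$. So $r$ is flat in $F'$ by Lemma 3(b), and each $i_a$ is flat by Lemma 11 and Lemma 3(b). By Lemma 4, $n(F',i_a)=z$. The coordinate of $z$ at $i_a$ in $F'$ is $z_{i_a}+z_{j_a}$, because $j_a=i_a-x_{j_a}$; so $z_{i_a}+z_{j_a}=-1$. For elements of $V_0$ this sum is $\ge0$, as noted before (10). So $z\in V_-$. Also $z\ne-i_a$ as $z_r<0$. Thus $z$ damages a pair of $S$ and $r\in N^*(z)$, a contradiction.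

*Case II: one pair $\{i,j\}$ of $S$ has gain $2$, the others have gain $1$.* For the pair $\{i,j\}$, $\beta\ge-2$, $2\alpha+\beta\ge-2$ and $\alpha+\beta\le-1$. So $\alpha=(2\alpha+\beta)-(\alpha+\beta)\ge-1$ and $\alpha\le-1-\beta\le1$. For $\alpha=-1$ we get $\beta=0$; for $\alpha=0$, $\beta\in\{-1,-2\}$, where $\beta=-1$ has gain $1$; for $\alpha=1$, $\beta=-2$. So $(\alpha,\beta)\in\{(-1,0),(0,-2),(1,-2)\}$. Replace the pairs of gain $1$ by $\{i_a,x_{j_a}\}$. Replace $\{i,j\}$ by $\{x_i,-i\}$ if $(\alpha,\beta)=(-1,0)$, and by $\{i,x_j\}$ otherwise. Each replacement realizes the gain, so $v$ has level $-s+(s-2)+2=0$ in the resulting facet $F'$. If $v$ were negative at some $r\in R$ outside the pairs of $S$, then $v=n(F',r)=n(R,r)$ by Lemma 3(a), contradicting $N^*(v)=\emptyset$. So the coordinates outside the pairs of $S$ are $\ge0$. The pairs of gain $1$ contribute $-i_a+x_{j_a}$, of level $0$. The pair $\{i,j\}$ contributes $1\cdot(-i)$, of level $1$, in the first case. In the second it contributes $-2j=-2i+2x_j$, with coordinate $-2$ at $i$,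 contradicting Lemma 3(a). In the third it contributes $i-2j=-i+2x_j$, of level $1$. So the level of $v$ in $F'$ would be $\ge1$, a contradiction.

Hence $\Delta'\ge0$, that is, $2k\ge b+l=d-l$, and so $n=3d-k\le\frac{5d+l}2$. With $l\le d/3$ this gives $n\le8d/3$, and $l=0$ gives $n\le5d/2$. $\square$

## 12. The extremal polytopes $B_3^{\oplus k}$

By Theorem 2 the bound $3k$ in Theorem 1 is optimal for every $k$. The case of equality can be described completely.

**Theorem 14.** A smooth Fano $d$-polytope with $3d-k$ vertices and without $P_6$-summand has $d=3k$ if and only if it is equivalent to $B_3^{\oplus k}$.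

*Proof.* The polytope $B_3^{\oplus k}$ has $d=3k$ and $8k=3d-k$ vertices, and by Theorem 2 with $l=0$ it has no $P_6$-summand, since such a summand would leave $\dim Q=3k-2$. Conversely, let $P$ have no $P_6$-summand and $d=3k$.

**Step 1: all inequalities are equalities.** By Theorem 13 and $l\le b$,
$$3k\ge\tfrac32(b+l)\ge b+2l=d .$$
Equality gives $b=l$ and $k=b$. From (2) and (3),
$$l\le\sum_{V_-}m(v)\le\sum_{V_-}(s(v)+m(v))=b-\sum_r\sigma_r\le b=l .$$
So all $\sigma_r=0$, and $s(v)=0$ for all $v\in V_-$. Moreover $\sum_t\sum_{v\in V_-}|w_t(v)|=l$ with each inner sum $\ge1$. So for each $t$ exactly one $v\in V_-$ has $w_t(v)\ne0$, and then $|w_t(v)|=1$.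

**Step 2: shape of the vertices outside $R$ and the hexagons.** We now have $V_B\setminus R=T$. For $r\in R$ only $y=n(R,r)$ is negative at $r$ among the elements of $T$, with $y_r=-1$. So $0=\sigma_r=1-1+\sum_{v\in T\setminus y}v_r$ forces $v_r=0$ for all other $v\in T$. Thus no $v\in T$ has a positive $R$-coordinate. Since $N(v)\ne\emptyset$, it follows that $c(v)<0$ for all of them; so $V_0=\emptyset$ and $a=b$. From $b=k=2b-|V_-|$ we get $|V_-|=b$. The $b$ nonempty sets $N(v)=N^*(v)$, $v\in V_-$, partition $R$, and $|R|=b$. So each is a singleton $\{r\}$, and $m(v)=1$ by (4). Lattice points of gauge $1$ are vertices of the hexagon, since an edge whose endpoints form a basis contains no other lattice point. Hence $v=-r+h_r$ with $h_r$ a vertex of a hexagon $H_{t(r)}$, and by Step 1 the map $r\mapsto t(r)$ is a bijection.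

**Step 3: recognizing the sum.** So
$$V=\bigsqcup_{r\in R}\big(H_{t(r)}\cup\{r,\ h_r-r\}\big),$$
and the pieces lie in complementary lattice summands: the sets $f_{t(r)}\cup\{r\}$ are disjoint and together form the lattice basis $(R,f)$. The unimodular map $a\mapsto b$, $b\mapsto b-a$ rotates the hexagon, so the automorphisms of $P_6$ are transitive on its vertices. We can therefore map $H_{t(r)}$ to the vertices of $P_6$ with $h_r\mapsto e_1$, and $r\mapsto e_3$, which sends $h_r-r$ to $e_1-e_3$. Each piece is a copy of $B_3$, and $P\cong B_3^{\oplus b}=B_3^{\oplus k}$. $\square$
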